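\title{Every proper minor-closed class of graphs is smooth}

\begin{abstract}
Let $\mathcal A$ be a proper minor-closed class of graphs that contains graphs of every order, and let $a_n$ be the number of graphs in $\mathcal A$ on the vertex set $\{1,\dots,n\}$. We prove that $a_n/(na_{n-1})$ converges to a finite limit, and that the same holds when each graph is weighted by $\lambda^{\#\mathrm{edges}}\nu^{\#\mathrm{components}}$. Separators show that $a_n/n!$ is almost submultiplicative. A system of weighted local moves, which add or remove one vertex and never leave the class, shows by double counting that the ratio cannot drop by more than $O(1/n)$ in one step, provided that typical graphs admit linearly many moves; we prove that they do. The two facts together force convergence.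
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple, and a \emph{class} of graphs is closed under isomorphism. For a class $\mathcal A$ let $\mathcal A_n$ be the set of graphs in $\mathcal A$ on the vertex set $\{1,\dots,n\}$, and let $a_n=|\mathcal A_n|$. A graph $H$ is a \emph{minor} of $G$ if $H$ can be obtained from a subgraph of $G$ by contracting edges. The class $\mathcal A$ is \emph{minor-closed} if every minor of a graph in $\mathcal A$ is in $\mathcal A$, and \emph{proper} if it is not the class of all graphs.

There are two natural ways to say that $a_n$ grows regularly. The class $\mathcal A$ has \emph{growth constant} $\gamma$ if $(a_n/n!)^{1/n}\to\gamma$, where $\gamma=0$ is allowed. It is \emph{smooth} if $a_n>0$ for all $n\ge1$ and $a_n/(na_{n-1})$ tends to a finite limit, possibly $0$. Since $a_n/n!=a_1\prod_{k=2}^n a_k/(ka_{k-1})$, the limit is then the growth constant. The converse fails for sequences: if $a_n/n!$ were $2+(-1)^n$, the $n$th roots would tend to $1$ while the ratios alternate between $3$ and $1/3$. The growth constant is blind to factors $e^{o(n)}$; smoothness compares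 neighboring terms, and such comparisons are what one needs in order to study a uniformly random graph from $\mathcal A_n$. For instance, if $\mathcal A$ is closed under adding and deleting isolated vertices, then the graphs in $\mathcal A_n$ in which a given vertex is isolated correspond to the graphs in $\mathcal A_{n-1}$, so $na_{n-1}/a_n$ is exactly the expected number of isolated vertices.

Call $\mathcal A$ \emph{addable} if a graph is in $\mathcal A$ exactly when each of its components is, and adding an edge between two distinct components of a graph in $\mathcal A$ gives a graph in $\mathcal A$. The following is known. Let $\mathcal A$ be a proper minor-closed addable class (such as forests, series-parallel graphs or planar graphs), or the class of graphs embeddable on a given surface, or the class of graphs with at most $k$ vertex-disjoint cycles. If $\mathcal A$ has growth constant $\gamma>e$, then both $\mathcal A$ and the class of connected graphs in $\mathcal A$ are smooth. It is conjectured in \cite{slides} that every minor-closed class is smooth, meaning every proper minor-closed class with $\mathcal A_n\ne\emptyset$ for all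 $n\ge1$. We prove this conjecture.

\begin{theorem}\label{thm:main}
Let $\mathcal A$ be a proper minor-closed class with $\mathcal A_n\neq\emptyset$ for all $n\ge1$. Then $|\mathcal A_n|/(n|\mathcal A_{n-1}|)$ converges to a finite limit; that is, $\mathcal A$ is smooth. In particular $\mathcal A$ has a growth constant $\gamma\in[0,\infty)$.
\end{theorem}

The hypotheses are needed. For the class of all graphs the ratio is $2^{n-1}/n$. If $\mathcal A_n=\emptyset$ for one $n$, then $\mathcal A_m=\emptyset$ for all $m\ge n$, because vertices may be deleted, and the ratio is undefined. Closure under subgraphs alone does not suffice: the triangle-free graphs include the $2^{\lfloor n^2/4\rfloor}$ bipartite graphs with a fixed balanced bipartition, so they have no finite growth constant.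

The proof extends to weighted counts. Let $e(G)$ and $\operatorname{comp}(G)$ be the numbers of edges and of components of $G$.

\begin{theorem}\label{thm:weighted}
Let $\mathcal A$ be as in Theorem~\ref{thm:main}, let $\lambda,\nu>0$, put $\tau(G)=\lambda^{e(G)}\nu^{\operatorname{comp}(G)}$ and $a_n^\tau=\sum_{G\in\mathcal A_n}\tau(G)$. Then $a^\tau_n/(n\,a^\tau_{n-1})$ converges to a finite limit.
\end{theorem}

Theorem~\ref{thm:main} is the case $\lambda=\nu=1$. Along the way we obtain the following facts, in which
\[
b_n=\frac{a_n}{n!},\qquad \varphi_n=\frac{b_{n+1}}{b_n}=\frac{a_{n+1}}{(n+1)a_n}\qquad(n\ge1).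
\]
Theorem~\ref{thm:main} says that $\varphi_n$ converges to a finite limit.

\begin{proposition}\label{prop:by}
Let $\mathcal A$ be as in Theorem~\ref{thm:main}, with growth constant $\gamma$.
\begin{enumerate}
\item[(a)] Either $\gamma=0$ or $\gamma\ge1$, and $\gamma=0$ if and only if some path is not in $\mathcal A$.
\item[(b)] $b_{n+m}\le b_nb_m\,e^{O(\sqrt{n+m}\,\log(n+m))}$ for all $n,m\ge1$.
\item[(c)] There is a constant $D$ with $\varphi_{n+1}\ge\varphi_n-D/n$ for all large $n$.
\end{enumerate}
\end{proposition}

Why should one expect smoothness? Oscillation comes from rigidity: the class of graphs whose components all have exactly two vertices has no member of odd order. A minor-closed class is not rigid downward, since any vertex can be deleted or contracted away. The difficulty is the upward direction. Without addability we are told nothing about which larger graphs belong to $\mathcal A$; the union of two proper minor-closed classes is again one, so $\mathcal A$ need not even be determined by its connected members. The remedy is that $\mathcal A$ is described by finitely many excluded minors. A graph of bounded size cannot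 tell a local structure repeated $M$ times from the same structure repeated $M+1$ times when $M$ is large, so a structure that already occurs many times may be added once more.

The proof has three parts. Section~\ref{sec:growth} proves Proposition~\ref{prop:by}(b), deduces that $\gamma$ exists, and shows that the one-sided inequality of Proposition~\ref{prop:by}(c) forces $\varphi_n\to\gamma$. Sections~\ref{sec:moves} and~\ref{sec:ratio} construct the local moves and derive that inequality, which is of Kesten type, under the hypothesis that almost all graphs in $\mathcal A_n$ admit linearly many moves. Sections~\ref{sec:nopath} and~\ref{sec:positive} verify the hypothesis, by a structural argument when a path is excluded and by a counting argument when $\gamma>0$. Section~\ref{sec:end} assembles the proofs and treats weights. We begin with an example in which the second part is exact.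

\section{The idea on linear forests}\label{sec:example}

Let $\mathcal L$ be the class of \emph{linear forests}, the disjoint unions of paths. It is proper and minor-closed. To \emph{suppress} a vertex of degree $2$ with non-adjacent neighbors is to delete it and join its neighbors by an edge. Remove a vertex $v$ from $G\in\mathcal L$ as follows: suppress $v$ if it has degree $2$, and delete it otherwise. The result is in $\mathcal L$.

For $H\in\mathcal L_n$ let $I(H)$ be the number of $G\in\mathcal L_{n+1}$ that give $H$ when the vertex $n+1$ is removed, and say that these $G$ lie \emph{above} $H$. The new vertex is isolated, or is joined to one vertex of degree at most $1$ in $H$, or subdivides an edge of $H$. A component with $q\ge2$ vertices offers two ends and $q-1$ edges, that is $q+1$ possibilities, and an isolated vertex offers one. Hence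
\[
I(H)=1+n+k_2(H),
\]
where $k_2(H)$ is the number of components with at least two vertices. Every $G\in\mathcal L_{n+1}$ lies above exactly one $H$, so $a_{n+1}=\sum_{H\in\mathcal L_n}I(H)$. This gives $a_2=2$, $a_3=3+4=7$ and $a_4=4+3\cdot5+3\cdot5=34$.

Now take two steps. If $G$ lies above $H$, then $k_2(G)\ge k_2(H)$, so $I(G)\ge I(H)+1$ and
\[
a_{n+2}=\sum_{H\in\mathcal L_n}\ \sum_{G\text{ above }H}I(G)\ \ge\ \sum_{H\in\mathcal L_n}I(H)\bigl(I(H)+1\bigr).
\]
Let $\mathbb E$ be the expectation for a uniform $H\in\mathcal L_n$. Then $a_{n+1}/a_n=\mathbb EI$, and the Cauchy--Schwarz inequality gives $a_{n+2}/a_n\ge\mathbb EI^2+\mathbb EI\ge\mathbb EI\,(\mathbb EI+1)$. Dividing, $a_{n+2}/a_{n+1}\ge a_{n+1}/a_n+1$, which reads $(n+2)\varphi_{n+1}\ge(n+1)\varphi_n+1$. Since $I\le 1+3n/2$ we have $\varphi_n\le3/2$, and therefore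
\[
\varphi_{n+1}\ \ge\ \varphi_n-\frac{\varphi_n-1}{n+2}\ \ge\ \varphi_n-\frac1{2n}.
\]
Nothing about the distribution of $I$ was used. One step measures the mean of $I$, two steps measure its second moment, and the second moment is at least the square of the mean. The inequality says that $\varphi$ needs linearly many steps to drop by a fixed amount. So a value of $\varphi_n$ well above $\gamma$ persists for linearly many later indices, and a value well below $\gamma$ was preceded by linearly many low values; either contradicts the growth rate (Proposition~\ref{prop:converge}).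

The computation used three properties.
\begin{enumerate}
\item[(i)] Moves down and moves up stay in the class.
\item[(ii)] The number $I$ of moves up is $O(n)$ and changes by $O(1)$ in one move.
\item[(iii)] A graph with $n$ vertices has exactly $n$ moves down, one for each vertex.
\end{enumerate}
For a general class these properties conflict. If every vertex may simply be deleted, then (iii) holds, but (ii) fails for forests, where an edgeless graph has $2^n$ graphs above it. If we allow only local moves such as adding a pendant vertex or subdividing an edge, then (i) can fail: in $\mathcal L$ a vertex with two pendant neighbors cannot receive a third, and in the class of graphs with no cycle longer than $5$ an edge of a $5$-cycle cannot be subdivided. We shall therefore allow a local move only where the structure it creates is present more than $M$ times, which restores (i). We give the moves weights, which preserves (ii). Property (iii) is lost, since many vertices cannot be removed at all. It is replaced by two statements about the total weight $J$ of the moves down: $J$ changes by $O(1)$ in one move, and $J\ge cn$ for almost all graphs.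 The role of $I/n$ is then played by $I/J$.

\section{Tools and conventions}\label{sec:tools}

From now on $\mathcal A$ is a class as in Theorem~\ref{thm:main}. We write $G\in\mathcal A$ for graphs on any finite set of labels; on a set of $n$ labels there are $a_n$ of them. For $Q\subseteq V(G)$, $N_G(Q)$ is the set of vertices outside $Q$ with a neighbor in $Q$, and $N_G(v)=N_G(\{v\})$. A set $Q$ is \emph{connected} if $G[Q]$ is. Contraction keeps graphs simple: parallel edges are merged. We put $x^+=\max(x,0)$.

A graph $X$ is a minor of $G$ if and only if there are disjoint nonempty connected sets $B_x\subseteq V(G)$, $x\in V(X)$, the \emph{branch sets}, with an edge of $G$ between $B_x$ and $B_y$ for every $xy\in E(X)$. An \emph{excluded minor} of $\mathcal A$ is a graph outside $\mathcal A$ all of whose proper minors are in $\mathcal A$. A graph $G$ lies outside $\mathcal A$ if and only if some excluded minor is a minor of $G$. We use three theorems.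

\begin{theorem}[Robertson and Seymour \cite{RS}]\label{thm:RS}
A minor-closed class has finitely many excluded minors up to isomorphism.
\end{theorem}

\begin{theorem}[Mader \cite{Mader}]\label{thm:M}
For each $h$ there is $c_h\ge1$ such that every $K_h$-minor-free graph with $m$ vertices has at most $c_hm$ edges.
\end{theorem}

\begin{theorem}[Alon, Seymour and Thomas \cite{AST}]\label{thm:AST}
The vertex set of a $K_h$-minor-free graph with $n$ vertices has a partition $Y_1\cup Y_0\cup Y_2$ with no edge between $Y_1$ and $Y_2$, $|Y_1|,|Y_2|\le2n/3$ and $|Y_0|\le c_0\sqrt n$, where $c_0=h^{3/2}$.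
\end{theorem}

Fix $h\ge3$ such that every excluded minor of $\mathcal A$ has at most $h$ vertices. Since $\mathcal A$ is proper there is an excluded minor, and it is a subgraph of $K_h$. So $K_h\notin\mathcal A$ and all graphs in $\mathcal A$ are $K_h$-minor-free. Put $\Delta=\lfloor2c_h\rfloor$. By Theorem~\ref{thm:M} the average degree of a nonempty $K_h$-minor-free graph is at most $2c_h$, so it has a vertex of degree at most $\Delta$. The bound on the size of the excluded minors is used only in Lemma~\ref{lem:closure}.

We shall twice need to describe a small connected set cheaply.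

\begin{lemma}\label{lem:walk}
Let $v$ be a vertex of a graph $G$ and $x,y\ge1$ integers. At most $y^{2x}$ connected sets $Q\ni v$ have $|Q|\le x$ and consist of vertices of degree less than $y$ in $G$.
\end{lemma}

\begin{proof}
A walk from $v$ around a spanning tree of $G[Q]$ has $2(|Q|-1)\le 2x$ steps and visits exactly $Q$. Pad it with pauses to $2x$ steps. At each step there are at most $y-1$ neighbors to move to, and there is the pause.
\end{proof}

\section{The growth constant}\label{sec:growth}

A graph with $k+m$ vertices can be cut along a small separator into a graph with about $k$ and a graph with about $m$ vertices, and it is determined by the two parts. Theorem~\ref{thm:AST} gives no control of $k$, so we first apply it recursively to cut at a prescribed size.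

\begin{lemma}\label{lem:sep}
Let $c_1=c_0/(1-\sqrt{2/3})$. For every $K_h$-minor-free graph $G$ with $n$ vertices and every integer $0\le k\le n$ there is a partition $V(G)=A\cup S\cup B$ with no edge between $A$ and $B$, $|A|\le k\le|A\cup S|$ and $|S|\le c_1\sqrt n$.
\end{lemma}

\begin{proof}
Induction on $n$; for $n=0$ all sets are empty. Take $Y_1,Y_0,Y_2$ from Theorem~\ref{thm:AST}.

If $k\le|Y_1|$, apply induction to $G[Y_1]$ and $k$, obtaining $A_1,S_1,B_1$, and put $A=A_1$, $S=S_1\cup Y_0$, $B=B_1\cup Y_2$. If $|Y_1|<k\le|Y_1|+|Y_0|$, put $A=Y_1$, $S=Y_0$, $B=Y_2$. Otherwise apply induction to $G[Y_2]$ and $k'=k-|Y_1|-|Y_0|\le|Y_2|$, obtaining $A_2,S_2,B_2$, and put $A=Y_1\cup A_2$, $S=Y_0\cup S_2$, $B=B_2$; here $|A|\le|Y_1|+k'\le k$ and $|A\cup S|\ge|Y_1|+|Y_0|+k'=k$. In each case an edge between $A$ and $B$ would join $Y_1$ to $Y_2$ or contradict the inductive partition, and $|S|\le c_0\sqrt n+c_1\sqrt{2n/3}=c_1\sqrt n$.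
\end{proof}

Put $g(n)=\log b_n$, which is defined because $a_n>0$.

\begin{lemma}\label{lem:submult}
\begin{enumerate}
\item[(a)] $b_k\le k^{\Delta}b_{k-1}$ for $k\ge2$.
\item[(b)] There is $C$ with $g(k+m)\le g(k)+g(m)+C\sqrt{k+m}\,\log(k+m+1)$ for all $k,m\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each $G\in\mathcal A_k$ has a vertex $v$ of degree at most $\Delta$ and is determined by the label $v$, the set $N_G(v)$ and the graph $G-v\in\mathcal A$. A set of $k-1$ elements has at most $k^\Delta$ subsets of size at most $\Delta$: list the subset and fill up with a blank symbol. So $a_k\le k\cdot k^\Delta a_{k-1}$; divide by $k!$.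

(b) Let $n=k+m$. By Lemma~\ref{lem:sep}, each $G\in\mathcal A_n$ is determined by a partition $(A,S,B)$ as there and by the graphs $G[A\cup S]$ and $G[B\cup S]$, both in $\mathcal A$. With $p=|A|$ and $\sigma=|S|$ there are $n!/(p!\,\sigma!\,(n-p-\sigma)!)$ partitions, so
\[
b_n\le\sum_{p,\sigma}\frac{(p+\sigma)!}{p!}\cdot\frac{(n-p)!}{(n-p-\sigma)!}\cdot\frac1{\sigma!}\;b_{p+\sigma}\,b_{n-p}\le\sum_{p,\sigma}n^{2\sigma}\,b_{p+\sigma}\,b_{n-p},
\]
summed over pairs with $p\le k\le p+\sigma$ and $\sigma\le c_1\sqrt n$. For these pairs $k\le p+\sigma\le k+\sigma$ and $m\le n-p\le m+\sigma$, so (a) gives $b_{p+\sigma}\le n^{\Delta\sigma}b_k$ and $b_{n-p}\le n^{\Delta\sigma}b_m$. There are at most $(n+1)^2$ pairs. Hence $b_n\le(n+1)^2n^{(2+2\Delta)c_1\sqrt n}\,b_kb_m$.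
\end{proof}

The error term is small enough for a version of the usual subadditivity argument, provided that we always split into nearly equal halves.

\begin{proposition}\label{prop:gamma}
The limit $\gamma=\lim_{n\to\infty}b_n^{1/n}$ exists and lies in $[0,\infty)$.
\end{proposition}

\begin{proof}
Choose $C'$ with $C\sqrt x\log(x+1)\le C'x^{3/4}$ for $x\ge1$. Fix $r\ge1$ and put $u(k)=g(kr)-kg(r)$. We claim that $u(k)\le10C'r^{3/4}(k-k^{3/4})$. For $k=1$ both sides vanish. For $k\ge2$ let $k_1=\lfloor k/2\rfloor$ and $k_2=\lceil k/2\rceil$. Both are at most $2k/3$, so $k_i^{3/4}\ge k_i(2k/3)^{-1/4}$ and $k_1^{3/4}+k_2^{3/4}\ge(3/2)^{1/4}k^{3/4}\ge1.1\,k^{3/4}$. By Lemma~\ref{lem:submult}(b) and induction,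
\[
u(k)\le u(k_1)+u(k_2)+C'(kr)^{3/4}\le10C'r^{3/4}\bigl(k-1.1\,k^{3/4}\bigr)+C'r^{3/4}k^{3/4},
\]
which is the claim. Write $n\ge2r$ as $n=kr+j$ with $k\ge1$ and $r\le j<2r$. Then
\[
g(n)\le kg(r)+10C'kr^{3/4}+\max_{r\le j<2r}g(j)+C'n^{3/4},
\]
and $k/n\to1/r$, so $\limsup_n g(n)/n\le g(r)/r+10C'r^{-1/4}<\infty$. Letting $r\to\infty$ along a sequence that realizes $\liminf_r g(r)/r$ shows that $\lim g(n)/n$ exists in $[-\infty,\infty)$.
\end{proof}

We can now reduce Theorem~\ref{thm:main} to a one-sided inequality.

\begin{proposition}\label{prop:converge}
If there are $D>0$ and $n_0$ with $\varphi_{n+1}\ge\varphi_n-D/n$ for all $n\ge n_0$, then $\varphi_n\to\gamma$.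
\end{proposition}

\begin{proof}
\emph{Upper bound.} Suppose that $\varphi_n\ge\gamma+3\varepsilon$ for infinitely many $n$, with $\varepsilon>0$. Let $\eta=\min(1,\varepsilon/D)$ and $m=\lfloor\eta n\rfloor$. For such $n\ge n_0$ and $n\le k\le n+m$ we have $\varphi_k\ge\varphi_n-D(k-n)/n\ge\gamma+2\varepsilon$, so $b_{n+m}\ge(\gamma+2\varepsilon)^mb_n$. On the other hand $b_{n+m}\le e^{o(n)}b_nb_m$ by Lemma~\ref{lem:submult}(b), and $b_m\le(\gamma+\varepsilon)^m$ for large $m$. Thus $\bigl((\gamma+2\varepsilon)/(\gamma+\varepsilon)\bigr)^m\le e^{o(n)}$ with $m\sim\eta n$, which is false for large $n$.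

\emph{Lower bound.} This is needed only if $\gamma>0$. Suppose that $\varphi_n\le\gamma-3\varepsilon$ for infinitely many $n$, with $0<3\varepsilon<\gamma$. Choose $\eta\in(0,1/2)$ with $D\eta/(1-\eta)\le\varepsilon$ and let $m=\lfloor\eta n\rfloor$. For such $n\ge2n_0$ and $n-m\le k\le n$ we have $\varphi_n\ge\varphi_k-D(n-k)/k$, so $\varphi_k\le\varphi_n+Dm/(n-m)\le\gamma-2\varepsilon$. Hence $b_n\le(\gamma-2\varepsilon)^mb_{n-m}$. But $n-m\ge n/2$, so Proposition~\ref{prop:gamma} gives $b_n/b_{n-m}=\gamma^me^{o(n)}$, again a contradiction for large $n$.
\end{proof}

When $\gamma=0$, the statement $b_n^{1/n}\to0$ gives no upper bound on $b_{n+m}/b_n$. This is why the upper bound above uses Lemma~\ref{lem:submult}(b) itself and not only the existence of $\gamma$.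

\section{Moves}\label{sec:moves}

Fix integers $s\ge1$ and $d\ge0$, to be chosen in Sections~\ref{sec:nopath} and~\ref{sec:positive}, and put
\[
M=h^2+d .
\]
In this section a \emph{constant} depends only on $h,s,d$. The moves act on two kinds of repeated structure: many isomorphic small pieces attached to the same small set, and long chains of vertices of degree $2$.

\subsection{Pieces, threads and moves}

Let $N\subseteq V(G)$ with $|N|\le d$. An \emph{$N$-piece} of $G$ is a component $Q$ of $G-N$ with $|Q|\le s$ and $N_G(Q)=N$. Equivalently, $Q$ is a connected set with $|Q|\le s$ and $N_G(Q)=N$; so a piece determines its set $N$. The \emph{type} of $Q$ is the isomorphism class, under isomorphisms that fix $N$ pointwise, of the graph on $Q\cup N$ formed by the edges of $G$ incident with $Q$. Types refer only to the label set $N$, so they can be compared between different graphs. The size $|\kappa|$ of a type $\kappa$ is $|Q|$. For given $N$, the number of types of size at most $x$ is at most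
\[
t(x)=\sum_{1\le q\le x}2^{q(q+d)},
\]
and we put $t=t(s)$. There is a unique type $\kappa_1$ of size $1$, a vertex with neighborhood $N$. Let $m_N(\kappa)=m_N^G(\kappa)$ be the number of $N$-pieces of type $\kappa$, regard $m_N$ as a vector indexed by types, and let $|m_N|=\sum_\kappa m_N(\kappa)$. The vertices of a piece have degree less than $s+d$, so by Lemma~\ref{lem:walk}
\begin{equation}\label{eq:C1}
\text{every vertex lies in at most $C_1=(s+d)^{2s}$ pieces, over all $N$.}
\end{equation}

A \emph{thread} of $G$ is a component $P$ of the subgraph induced by the vertices of degree $2$, and $q_P=|P|$. A thread is a path, or a cycle that is a component of $G$. Distinct threads are disjoint and non-adjacent.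

\begin{definition}\label{def:moves}
A \emph{down move} on $G$ removes a vertex $v$ and results in a graph $H$ on $V(G)\setminus\{v\}$. There are two kinds.
\begin{itemize}
\item \emph{Piece moves.} Choose an $N$-piece $Q$, of type $\kappa$, with $m_N(\kappa)>M$. If $Q=\{v\}$, delete $v$; the weight is $(m_N(\kappa)-M)/|m_N|$. If $|Q|\ge2$, choose an ordered pair $(u,v)$ of adjacent vertices of $Q$ and contract $uv$ to a vertex labeled $u$; the weight is $(m_N(\kappa)-M)/(|m_N|\,\pi(\kappa))$, where $\pi(\kappa)\ge2$ is the number of such ordered pairs.
\item \emph{Thread moves.} Choose a vertex $v$ of a thread $P$ with $q_P>M$ and suppress it; the weight is $(q_P-M)/q_P$.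
\end{itemize}
Given $H$ and a label $v\notin V(H)$, an \emph{up move} $\mu$ from $H$ is a down move on some graph $G$ on $V(H)\cup\{v\}$ that removes $v$ and results in $H$. We write $H^\mu$ for $G$ and $w(\mu)>0$ for the weight. Let $J(G)$ be the total weight of the down moves on $G$, and $I(H)$ the total weight of the up moves from $H$.
\end{definition}

A move is the choice that was made, so two moves with the same result are counted separately. In a thread move the neighbors $x,y$ of $v$ are indeed non-adjacent: otherwise every vertex of degree $2$ in the triangle $vxy$ has both neighbors in the triangle, so $q_P\le3<M$. In every move $H$ is a minor of $G$. Both $I$ and $J$ are isomorphism invariants, and $I(H)$ does not depend on the new label. The moves at a piece of type $\kappa$ have total weight $(m_N(\kappa)-M)^+/|m_N|$, so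
\begin{equation}\label{eq:J}
J(G)=\sum_{|N|\le d}\Psi(m_N)+\sum_P(q_P-M)^+,\qquad \Psi(m)=\sum_\kappa\frac{m(\kappa)\,(m(\kappa)-M)^+}{|m|},\quad\Psi(0)=0 .
\end{equation}

\begin{remark}\label{rem:weights}
The denominator $|m_N|$ is what keeps $I$ stable. An up move may enlarge any of the $m_N(\kappa')$ pieces of a type $\kappa'$ to a type $\kappa$, and this becomes allowed when $m_N(\kappa)$ passes from $M-1$ to $M$. With weight $1$, or with weight $(m_N(\kappa)-M)/m_N(\kappa)$ for the down move, $I$ would then jump by an amount proportional to $m_N(\kappa')$, which may be of order $n$. With the denominator $|m_N|\ge m_N(\kappa')$ the jump is bounded.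
\end{remark}

\subsection{Up moves stay in the class}

\begin{lemma}\label{lem:closure}
If $H\in\mathcal A$ and $\mu$ is an up move from $H$, then $H^\mu\in\mathcal A$.
\end{lemma}

\begin{proof}
Suppose that $G=H^\mu\notin\mathcal A$. Then some excluded minor $X$, with $|V(X)|\le h$, is a minor of $G$. Let $(B_x)_{x\in V(X)}$ be branch sets, and choose an edge $e_{xy}$ of $G$ between $B_x$ and $B_y$ for each $xy\in E(X)$. We show that $X$ is a minor of $H$, which contradicts $H\in\mathcal A$.

\emph{Thread moves.} The thread $P\ni v$ of $G$ has $q\ge M+1$ vertices. Contracting any edge $aa'$ inside $P$ shortens the thread by one vertex, as does suppressing $v$, so $G/aa'\cong H$. If adjacent vertices $a,a'\in P$ lie in the same branch set, then $X$ is a minor of $G/aa'$. If some $a\in P$ lies in no branch set, then $X$ is a minor of $G-a$, which is a subgraph of $G/aa'$ (contracted to $a'$) for a neighbor $a'\in P$ of $a$. In the remaining case each vertex of $P$ whose two neighbors lie in $P$ belongs to a branch set that contains neither neighbor, so it is a branch set by itself. There are at least $q-2\ge h^2-1>h$ such vertices, which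 is impossible.

\emph{Piece moves.} Let $Q_0$ be the $N$-piece of the move, and let $Q_1,\dots,Q_M$ be further $N$-pieces of $G$ of the same type. We show that the model of $X$ can avoid one of $Q_0,\dots,Q_M$ altogether. The only delicate point is that a branch set may use pieces to connect its vertices in $N$.

Let $x$ be such that $B_x\cap N\ne\emptyset$, and call the components of $G[B_x\setminus N]$ the \emph{parts} of $B_x$. Parts are pairwise non-adjacent, and each lies in a single component of $G-N$. Start with $U_x=B_x\cap N$. While $G[U_x]$ is disconnected, some part outside $U_x$ has neighbors in two components of $G[U_x]$, for otherwise $G[B_x]$ would be disconnected; add this part to $U_x$ and call it \emph{chosen}. Each step lowers the number of components of $G[U_x]$, so fewer than $|B_x\cap N|$ parts are chosen, and at the end $U_x$ is connected. Over all $x$ at most $|N|\le d$ parts are chosen.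

Call an index $i$ \emph{essential} if $Q_i$ contains a whole branch set, or an end of some $e_{xy}$, or a chosen part. The $Q_i$ are disjoint and pairwise non-adjacent, so each branch set, each edge $e_{xy}$ and each chosen part makes at most one index essential. There are at most $h+\binom h2+d\le M$ essential indices among $M+1$, so some $i$ is not essential. Put $B'_x=B_x\setminus Q_i$. If $B_x\cap N=\emptyset$, then $B_x$ lies in one component of $G-N$, which is not $Q_i$, so $B'_x=B_x$. If $B_x\cap N\ne\emptyset$, then $B'_x$ consists of the connected set $U_x$ and of further parts, each of which has a neighbor in $B_x\cap N$ because $B_x$ is connected; so $B'_x$ is connected. All edges $e_{xy}$ avoid $Q_i$. Hence $X$ is a minor of $G-Q_i$. Since $Q_0$ and $Q_i$ have the same type, $G-Q_i\cong G-Q_0$, and $G-Q_0$ is a subgraph of $H$.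
\end{proof}

By Lemma~\ref{lem:closure} the class $\mathcal A$ plays no part in the value of $I(H)$, which is given by local statistics of $H$, just as $J$ is.

\begin{lemma}\label{lem:I}
Let $\rho_0=s2^{s(s+d)}$. There are coefficients $0\le\rho_N(\kappa',\kappa)\le\rho_0$, depending only on $N,\kappa',\kappa$ and vanishing unless $|\kappa|=|\kappa'|+1$, such that for every graph $H$
\[
I(H)=\sum_{|N|\le d}\Phi_N(m_N)+\sum_P\theta(P),
\]
where
\[
\Phi_N(m)=\frac{(m(\kappa_1)+1-M)^+}{|m|+1}+\sum_{\kappa',\kappa}\rho_N(\kappa',\kappa)\,\frac{m(\kappa')\,(m(\kappa)+1-M)^+}{|m|},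
\]
the sum being $0$ for $m=0$, and where $\theta(P)=0$ if $q_P<M$, while for $q_P\ge M$
\[
\theta(P)=q_P+1-M\ \text{ if $P$ is a path},\qquad \theta(P)=\frac{q_P(q_P+1-M)}{q_P+1}\ \text{ if $P$ is a cycle}.
\]
\end{lemma}

\begin{proof}
\emph{Piece moves.} Let $G=H^\mu$ with $N$-piece $Q$ of type $\kappa$, and let $Q'=Q\setminus\{v\}$. The move changes only edges incident with $Q$, so the components of $G-N$ other than $Q$ are the components of $H-N$ other than $Q'$, with the same neighborhoods and types.

If $|Q|=1$, then $m^G_N(\kappa_1)=m^H_N(\kappa_1)+1$ and $|m^G_N|=|m^H_N|+1$. For each $N\subseteq V(H)$ with $|N|\le d$ there is exactly one candidate for $G$, namely $H$ with a new vertex $v$ of neighborhood $N$. It gives an up move precisely if $m_N^H(\kappa_1)+1>M$, with weight the first term of $\Phi_N$.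

If $|Q|\ge2$, then $Q'$ is connected in $H$ and has neighborhood $N$, so it is an $N$-piece of $H$, of a type $\kappa'$ with $|\kappa'|=|\kappa|-1$. Hence $m^G_N(\kappa)=m^H_N(\kappa)+1$ and $|m^G_N|=|m^H_N|$, and the weight is $(m^H_N(\kappa)+1-M)/(|m^H_N|\pi(\kappa))$. Conversely, let $N$, an $N$-piece $Q'$ of $H$ of type $\kappa'$ and a type $\kappa$ with $|\kappa|=|\kappa'|+1$ be given. Consider the pairs formed by a choice of the edges incident with $Q'\cup\{v\}$ that makes this set an $N$-piece of type $\kappa$, and a neighbor $u\in Q'$ of $v$ such that contracting $uv$ to $u$ returns the edges of $H$ incident with $Q'$. These pairs are the up moves at $Q'$ toward $\kappa$ if $m_N^H(\kappa)+1>M$; otherwise there are no such moves. Isomorphisms that fix $N$ pointwise transport pairs to pairs, so their number depends only on $N,\kappa',\kappa$, and it is at most $2^{s(s+d)}s$. Let $\rho_N(\kappa',\kappa)$ be this number divided by $\pi(\kappa)$, and sum over the $m_N^H(\kappa')$ choices of $Q'$.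

\emph{Thread moves.} Suppressing a vertex $v$ of a thread with $q>M$ vertices changes no other degree, leaves a thread of $H$ with $q-1\ge M$ vertices, and creates an edge incident with that thread. Conversely, let $P$ be a thread of $H$ with $q_P\ge M$, and subdivide an edge incident with $P$ by $v$. Each end of the edge lies in $P$ or has degree different from $2$, so the thread of $v$ is $P\cup\{v\}$, and suppressing $v$ is a thread move of weight $(q_P+1-M)/(q_P+1)$. The number of edges incident with $P$ is $2q_P-(q_P-1)=q_P+1$ for a path and $q_P$ for a cycle, and no edge is incident with two threads.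
\end{proof}

We have $\Psi(m)\le|m|$ and $\theta(P)\le q_P$. Also $\Phi_N(m)\le(1+\rho_0)|m|$: the first term is at most $1$ and vanishes unless $|m|\ge M$, and the sum is at most $\rho_0\sum_{\kappa',\kappa}m(\kappa')m(\kappa)/|m|=\rho_0|m|$. By \eqref{eq:C1} a graph with $n$ vertices has $\sum_N|m_N|\le C_1n$, and threads are disjoint. Hence
\begin{equation}\label{eq:linear}
I(H),\ J(H)\ \le\ C_2|V(H)|,\qquad C_2=(1+\rho_0)C_1+1 .
\end{equation}

\subsection{Local changes have a bounded effect}

The next lemma will be applied to single moves, and in Section~\ref{sec:positive} to linearly many local operations at once. The changed vertices may have huge degree, so we do not count changed edges; we count the vertices whose neighborhood is not guaranteed to stay the same.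

\begin{lemma}\label{lem:lip}
There is a constant $L$ with the following property. Let $G,H$ be graphs, $U\subseteq V(G)$, $U'\subseteq V(H)$, and suppose that $V(G)\setminus U=V(H)\setminus U'=Y$ and $N_G(y)=N_H(y)$ for all $y\in Y$. Then $|J(G)-J(H)|$ and $|I(G)-I(H)|$ are at most $L(|U|+|U'|)$.
\end{lemma}

\begin{proof}
\emph{Pieces.} For $Q\subseteq Y$ the edges incident with $Q$ are the same in $G$ and in $H$, so $Q$ is an $N$-piece of $G$ if and only if it is an $N$-piece of $H$, with the same type. By \eqref{eq:C1} at most $C_1|U|$ pieces of $G$ meet $U$ and at most $C_1|U'|$ pieces of $H$ meet $U'$. Therefore $\sum_N\|m_N^G-m_N^H\|_1\le C_1(|U|+|U'|)$, where $N$ ranges over subsets of $V(G)\cup V(H)$ and $m_N^G=0$ if $N\not\subseteq V(G)$, and likewise for $H$; this convention is harmless because $\Psi(0)=\Phi_N(0)=0$. Two nonnegative integer vectors $m,m'$ are joined by $\|m-m'\|_1$ unit steps through nonnegative vectors, so it suffices to bound the change of $\Psi$ and $\Phi_N$ when one coordinate of $m$ increases by $1$.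

Consider a term $xy/z$ with $x=m(\kappa')$, $y=(m(\kappa)-k)^+$, $z=|m|$ and $k\in\{M-1,M\}$. If $z=0$, the term is $0$ before and after the step, because $k\ge1$. If $z\ge1$, then $x,y\le z$, the step raises $z$ by $1$ and raises $x$ and $y$ by $0$ or $1$, so the change lies between
\[
\frac{xy}{z+1}-\frac{xy}{z}\ge-1\qquad\text{and}\qquad\frac{(x+1)(y+1)-xy}{z+1}=\frac{x+y+1}{z+1}\le2 .
\]
The first term of $\Phi_N$ takes values in $[0,1]$, so it changes by at most $1$. Thus a unit step changes $\Psi$ by at most $2t$ and $\Phi_N$ by at most $1+2\rho_0t^2$.

\emph{The sum $\sum_P(q_P-M)^+$.} Let $P$ be a thread of $H$ and $x=|P\cap U'|$. Then $H[P\setminus U']$ has at most $x+1$ components, which we call segments. From $q_P=x+\sum_\sigma|\sigma|$, the sum being over the segments $\sigma$ of $P$, and $|\sigma|\le(|\sigma|-M)^++M$ we get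
\[
(q_P-M)^+\le\sum_\sigma(|\sigma|-M)^++(M+1)x .
\]
A segment lies in $Y$, so in $G$ it is still connected and consists of vertices of degree $2$; it lies in a thread of $G$. The segments of all threads of $H$ are disjoint. If $j\ge1$ segments with more than $M$ vertices lie in one thread of $G$ with $q$ vertices, they contribute at most $q-jM\le(q-M)^+$. So the sum for $H$ exceeds the sum for $G$ by at most $(M+1)|U'|$. Exchanging $G$ and $H$ bounds the difference by $(M+1)(|U|+|U'|)$.

\emph{The sum $\sum_P\theta(P)$.} Write $\theta(P)=(q_P-M)^++\zeta(P)$. Then $\zeta(P)=0$ if $q_P<M$, and for $q_P\ge M$ we have $\zeta(P)=1$ for a path and $\zeta(P)=M/(q_P+1)$ for a cycle. So $0\le\zeta\le1$, and $\zeta(P)$ depends only on the graph induced on $P$. Call a set $P\subseteq Y$ \emph{common} if it is a thread of both graphs; it has the same $\zeta$ in both. At most $|U|$ threads of $G$ meet $U$. A thread $P\subseteq Y$ of $G$ that is not common is properly contained in a thread of $H$, so it is adjacent in $H$ to some $z\notin P$ of degree $2$ in $H$. If $z\in Y$, then $z$ has degree $2$ in $G$ and is adjacent to $P$ in $G$, so $z\in P$,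 which is false. Hence $z\in U'$, and $z$ serves at most two threads $P$. So at most $|U|+2|U'|$ threads of $G$, and by symmetry at most $|U'|+2|U|$ threads of $H$, are not common, and the sums of $\zeta$ differ by at most $2(|U|+|U'|)$.

The lemma holds with $L=C_1(1+2\rho_0t^2)+M+3$.
\end{proof}

Let $\mu$ be an up move from $H$ to $G=H^\mu$. For a piece move take $U=Q\cup N$ and $U'=Q'\cup N$; vertices outside $U$ have no neighbor in $Q$. For a thread move take $U=\{v,x,y\}$ and $U'=\{x,y\}$, where $x,y$ are the neighbors of $v$. Lemma~\ref{lem:lip} gives, with $K=L\max(2s+2d,5)$,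
\begin{equation}\label{eq:K}
|J(H^\mu)-J(H)|\le K,\qquad|I(H^\mu)-I(H)|\le K .
\end{equation}

\subsection{Double counting}

\begin{lemma}\label{lem:double}
For every isomorphism-invariant function $\chi\ge0$ on graphs and every $n\ge1$,
\[
\frac1{(n+1)!}\sum_{G\in\mathcal A_{n+1}}J(G)\chi(G)=\frac1{n!}\sum_{H\in\mathcal A_n}\ \sum_{\mu\ \mathrm{up\ from}\ H}w(\mu)\,\chi(H^\mu).
\]
\end{lemma}

\begin{proof}
The sum on the left is the sum of $w\cdot\chi(G)$ over all pairs of a graph $G\in\mathcal A_{n+1}$ and a down move on $G$ of weight $w$. Permuting labels shows that the $n+1$ possible removed labels contribute equally. A down move that removes the label $n+1$ results in a graph $H\in\mathcal A_n$, since $\mathcal A$ is minor-closed, and is an up move from $H$. By Lemma~\ref{lem:closure}, every up move from every $H\in\mathcal A_n$ with new label $n+1$ arises in this way.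
\end{proof}

\section{The ratio inequality}\label{sec:ratio}

With $\chi=1/J$, the left side of Lemma~\ref{lem:double} counts the graphs that have a down move, and by \eqref{eq:K} the right side is close to $\sum_HI(H)/J(H)$ when $J(H)$ is large. So one expects $\varphi_n\approx\mathbb E[I/J]$ and $\varphi_n\varphi_{n+1}\gtrsim\mathbb E[(I/J)^2]$, with relative errors $O(K/J)$. Errors of order $1/n$ require $J$ to be linear in $n$, which is the following hypothesis on $s$ and $d$.
\begin{quote}
\textbf{(H)}\quad There is $c>0$ such that for all large $n$, all but at most $e^{-cn}a_n$ graphs $G\in\mathcal A_n$ satisfy $J(G)\ge cn$.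
\end{quote}

\begin{proposition}\label{prop:ratio}
If \textup{(H)} holds, then there are $D>0$ and $n_0$ with $\varphi_{n+1}\ge\varphi_n-D/n$ for all $n\ge n_0$.
\end{proposition}

\begin{proof}
Let $n$ be large; $C_3,\dots,C_5$ do not depend on $n$. Let $\mathbb E$ be the expectation for a uniform $H\in\mathcal A_n$. Put $\xi(H)=I(H)/J(H)$ if $J(H)\ge cn/2$ and $\xi(H)=0$ otherwise. By \eqref{eq:linear}, $0\le\xi\le C_3:=2C_2/c$.

\emph{One step: an upper bound for $\varphi_n$.} Apply Lemma~\ref{lem:double} with $\chi=1/J$ where $J\ge c(n+1)$ and $\chi=0$ elsewhere. By (H) the left side is at least $(1-e^{-c(n+1)})b_{n+1}$. On the right, $\chi(H^\mu)>0$ implies $J(H)\ge c(n+1)-K\ge cn/2\ge2K$ by \eqref{eq:K}, and then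
\[
\chi(H^\mu)\le\frac1{J(H)-K}\le\Bigl(1+\frac{2K}{J(H)}\Bigr)\frac1{J(H)}\le\Bigl(1+\frac{4K}{cn}\Bigr)\frac1{J(H)} .
\]
Hence $(1-e^{-c(n+1)})\varphi_n\le(1+4K/(cn))\,\mathbb E\xi$, and so
\begin{equation}\label{eq:onestep}
\mathbb E\xi\ge(1-C_4/n)\varphi_n,\qquad\varphi_n\le2C_3 .
\end{equation}
This is the only use of (H).

\emph{Two steps: a lower bound for $\varphi_n\varphi_{n+1}$.} For every up move $\mu$ we have $J(H^\mu)>0$, because $H^\mu$ has a down move of positive weight. Apply Lemma~\ref{lem:double} with $n+1$ in place of $n$, and $\chi=1/J$ where $J>0$ and $\chi=0$ elsewhere. The left side is at most $b_{n+2}$, so by \eqref{eq:K}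
\[
b_{n+2}\ge\frac1{(n+1)!}\sum_{G\in\mathcal A_{n+1}}\frac{I(G)}{J(G)+K}\ge\frac1{(n+1)!}\sum_{G\in\mathcal A_{n+1}}J(G)\chi'(G),
\]
where $\chi'=I/(J(J+K))$ if $J>0$ and $\chi'=0$ otherwise. Apply Lemma~\ref{lem:double} to $\chi'$. By \eqref{eq:K}, $\chi'(H^\mu)\ge(I(H)-K)^+/\bigl((J(H)+K)(J(H)+2K)\bigr)$. Keeping only the graphs with $J(H)\ge cn/2$,
\[
b_{n+2}\ge\frac1{n!}\sum_{H\in\mathcal A_n,\ J(H)\ge cn/2}\frac{I(H)\,(I(H)-K)^+}{(J(H)+K)(J(H)+2K)} .
\]
Put $u=K/J(H)\le2K/(cn)$. The summand equals $(\xi^2-u\xi)^+/((1+u)(1+2u))$. Since $(1-3u)(1+u)(1+2u)=1-7u^2-6u^3\le1$, the summand is at least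
\[
(\xi^2-u\xi)^+-3u(\xi^2-u\xi)^+\ \ge\ \xi^2-u\xi-3u\xi^2\ \ge\ \xi^2-\frac{C_5}n\,\xi,\qquad C_5=\frac{2K(1+3C_3)}c .
\]
Dividing by $b_n$ and using the Cauchy--Schwarz inequality,
\[
\varphi_n\varphi_{n+1}=\frac{b_{n+2}}{b_n}\ge\mathbb E\xi^2-\frac{C_5}n\mathbb E\xi\ge\mathbb E\xi\Bigl(\mathbb E\xi-\frac{C_5}n\Bigr).
\]

\emph{Conclusion.} Let $D=4C_3C_4+2C_5$. If $\mathbb E\xi\le C_5/n$, then $\varphi_n\le2C_5/n$ by \eqref{eq:onestep}, and $\varphi_{n+1}>0\ge\varphi_n-D/n$. Otherwise \eqref{eq:onestep}, used twice, gives
\[
\varphi_{n+1}\ge\frac{\mathbb E\xi}{\varphi_n}\Bigl(\mathbb E\xi-\frac{C_5}n\Bigr)\ge\Bigl(1-\frac{C_4}n\Bigr)^2\varphi_n-\frac{C_5}n\ge\varphi_n-\frac{2C_4\varphi_n+C_5}n\ge\varphi_n-\frac Dn .\qedhere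
\]
\end{proof}

It remains to choose $s$ and $d$ so that (H) holds.

\section{Classes that exclude a path}\label{sec:nopath}

In this section the path with $\ell$ vertices is not in $\mathcal A$; here $\ell\ge2$, as $\mathcal A_1\ne\emptyset$. Threads are now short, so pieces must supply the moves, and pieces with one vertex are not enough.

\begin{example}\label{ex:matchings}
Let $\mathcal A$ be the class of graphs of maximum degree at most $1$, and let $s=1$. There are no threads and $m_N\le1$ for $N\ne\emptyset$, so $J=(m-M)^+$, where $m$ is the number of isolated vertices. Joining two isolated vertices is a bijection from graphs in $\mathcal A_n$ with a marked pair of isolated vertices to graphs in $\mathcal A_n$ with a marked edge. So $\mathbb E\binom m2=\mathbb E\,e(G)\le n/2$, hence $(\mathbb Em)^2-\mathbb Em\le n$ and $\mathbb Em\le1+\sqrt n$. By Markov's inequality (H) fails. With $s=2$, every component is an $\emptyset$-piece of one of two types, one type has at least $n/4$ pieces, and \eqref{eq:J} gives $J\ge(n/4)(n/4-M)/n$.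
\end{example}

Recall that every graph $G$ has a depth-first-search forest: a spanning rooted forest $F\subseteq G$ such that every edge of $G$ joins a vertex to one of its ancestors in $F$. For $G\in\mathcal A$, paths in $F$ from a root down to a leaf have at most $\ell-1$ vertices. So $G$ is a forest of bounded height with extra edges to ancestors. A large tree of bounded height has nodes with many children, and if the subtrees of these children have bounded size, many of them are pieces of the same type. The number of available types depends on the size bound, and the size bound at height $a$ depends on how many children we tolerate at height $a$. The constants are therefore defined by recursion on the height: take $d=\ell$, so that $M$ and $t(\cdot)$ are fixed, and put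
\[
s_1=1,\qquad B_a=2M\,2^\ell\,t(s_{a-1}),\qquad s_a=1+B_as_{a-1}\quad(2\le a\le\ell).
\]
Both sequences increase. Let $s=s_\ell$, $B=B_\ell$ and $t=t(s)$.

\begin{proposition}\label{prop:nopath}
With these $s$ and $d$ there is $c>0$ such that $J(G)\ge cn$ for all $n>s$ and all $G\in\mathcal A_n$. In particular \textup{(H)} holds.
\end{proposition}

\begin{proof}
Let $F$ be a depth-first-search forest of $G$. Add a virtual root joined to all roots of $F$, to obtain a rooted tree $\hat F$ whose downward paths have at most $\ell$ nodes. The \emph{height} $a(u)\le\ell$ of a node $u$ is the number of nodes on a longest downward path from $u$. For a vertex $u$ of $G$, the vertex set $Q_u$ of the subtree at $u$ is connected in $G$, and $N_G(Q_u)$ consists of proper ancestors of $u$ in $F$, of which there are fewer than $\ell=d$. So $Q_u$ is a piece whenever $|Q_u|\le s$.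

Call a node \emph{bounded} if it is a leaf, or if all its children are bounded and there are at most $B_{a(u)}$ of them. By induction on the height, the subtree of a bounded node of height $a$ has at most $s_a$ nodes. As $n>s$, the virtual root is unbounded. The parent of an unbounded node is unbounded. For an unbounded node $u$ let $c_u$ be the number of its bounded children, call $u$ \emph{rich} if $c_u>B_{a(u)}$, and let $\Sigma=\sum_{u\text{ rich}}c_u$.

\emph{Step 1: $\Sigma$ is linear in $n$.} An unbounded node without unbounded children is rich. Let $y\ge1$ be the number of such nodes; then $y\le\Sigma$. Descending through unbounded nodes shows that every unbounded node is one of these $y$ nodes or an ancestor of one, so there are at most $\ell y$ unbounded nodes. A bounded vertex lies in the subtree of its highest bounded ancestor (possibly itself), which is a bounded child of an unbounded node. Hence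
\[
n\le\ell y+s\sum_{u\text{ unbounded}}c_u\le\ell y+s(\ell yB+\Sigma)\le(\ell+s\ell B+s)\,\Sigma .
\]

\emph{Step 2: many pieces at popular sets.} Call a set $N$ \emph{popular} if $m_N(\kappa)\ge2M$ for some type $\kappa$. Let $u$ be rich, of height $a$. The subtrees of its $c_u$ bounded children are pieces with at most $s_{a-1}$ vertices, whose neighborhoods consist of $u$ and ancestors of $u$. So they fall into at most $2^\ell t(s_{a-1})$ classes, a class being a pair of a set $N$ and a type. The classes containing fewer than $2M$ of them contain fewer than $B_a$ in total. The others, at least $c_u-B_a$ in number, are $N$-pieces for popular sets $N$. As $c_u\ge B_a+1$, we have $c_u-B_a\ge c_u/(B_a+1)\ge c_u/(B+1)$. Distinct nodes have distinct subtrees, so $\sum_{N\text{ popular}}|m_N|\ge\Sigma/(B+1)$.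

\emph{Step 3: popular sets contribute to $J$.} Let $N$ be popular and let $\kappa^*$ maximize $m_N(\kappa)$. Then $m_N(\kappa^*)\ge2M$ and $m_N(\kappa^*)\ge|m_N|/t$, so
\[
\Psi(m_N)\ge\frac{m_N(\kappa^*)\cdot m_N(\kappa^*)/2}{|m_N|}\ge\frac{|m_N|}{2t^2}.
\]
By \eqref{eq:J}, $J(G)\ge\Sigma/(2t^2(B+1))$, and Step 1 completes the proof.
\end{proof}

The same forests determine the growth constant.

\begin{lemma}\label{lem:zero}
If some path is not in $\mathcal A$, then $\gamma=0$. If all paths are in $\mathcal A$, then $\gamma\ge1$.
\end{lemma}

\begin{proof}
There are $n!/2$ paths on $\{1,\dots,n\}$ for $n\ge2$, which gives the second statement. For the first, $G\in\mathcal A_n$ is determined by a depth-first-search forest $F$ and, for each vertex, the set of its ancestors to which it is adjacent. So $a_n\le2^{\ell n}f_n$, where $f_n$ counts labeled rooted forests on $n$ vertices whose root-to-leaf paths have at most $\ell-1$ vertices. The exponential generating functions $T_j$ of rooted trees with such paths of at most $j$ vertices satisfy $T_1(x)=x$ and $T_{j+1}(x)=xe^{T_j(x)}$, and $\sum_nf_nx^n/n!=e^{T_{\ell-1}(x)}$. This function is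 entire, so $(f_n/n!)^{1/n}\to0$.
\end{proof}

\section{Classes with positive growth constant}\label{sec:positive}

Take $s=1$ and $d=h$, so $M=h^2+h$, and put $M_1=2M$. A piece is now a vertex of degree at most $h$. We write $m_N$ for $|m_N|$, the number of vertices with neighborhood exactly $N$, and \eqref{eq:J} becomes
\begin{equation}\label{eq:J1}
J(G)=\sum_{|N|\le h}(m_N-M)^++\sum_P(q_P-M)^+ .
\end{equation}

\begin{proposition}\label{prop:positive}
If $\gamma>0$, then \textup{(H)} holds for $s=1$ and $d=h$.
\end{proposition}

An individual graph may have $J=0$, for instance a large square grid, so we must show that graphs with small $J$ are rare. We cannot add structure to such a graph, since we do not know what $\mathcal A$ permits; we can only take minors. The plan is as follows. Every $G\in\mathcal A_n$ has $\beta n$ independent \emph{sites} of bounded size, at each of which a minor operation creates $M_1$ vertices with a common small neighborhood or a thread with at least $M_1$ vertices. Operate at $k=\lfloor\delta n\rfloor$ of the sites, with $\delta$ much smaller than $\beta$. There are at least $(\beta/\delta)^k$ choices. To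 undo the operations one must know where they took place. Naming $k$ vertices out of $n$ would cost $\binom nk\ge\binom{\lceil\beta n\rceil}k$ and cancel the gain. But if $J(G)<\delta n$, then the new graph has $J=O(\delta n)$, so only $O(\delta n)$ of its vertices lie in structures of the kind created, and naming a subset of them costs only $e^{O(\delta n)}$. The gain $e^{\delta n\log(\beta/\delta)}$ beats every such cost when $\delta$ is small.

\subsection{Finding the sites}

We cut $G$ into parts of bounded size with small total overlap.

\begin{lemma}\label{lem:division}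
Let $r\ge(20c_0)^2$. Every $K_h$-minor-free graph $G$ with $n$ vertices has sets $V_1,\dots,V_p$ covering $V(G)$ such that each edge lies inside some $V_i$, $|V_i|\le r$ for all $i$, and $\sum_i|V_i|\le n+40c_0n/\sqrt r$.
\end{lemma}

\begin{proof}
Let $x(n)$ be the maximum, over $K_h$-minor-free graphs with $n$ vertices, of the least value of $\sum|V_i|-n$ over covers with the first two properties. For $n\le r$ one set suffices, so $x(n)=0$. We show by induction that $x(n)\le20c_0(2n/\sqrt r-\sqrt n)$ for $n\ge r/4$. For $r/4\le n\le r$ the right side is nonnegative. For $n>r$ take $Y_1,Y_0,Y_2$ from Theorem~\ref{thm:AST} and let $n_i=|Y_i\cup Y_0|$ for $i=1,2$. Then $n\le n_1+n_2=n+|Y_0|\le n+c_0\sqrt n$. Since $c_0\sqrt n\le n/20$, we have $n_i\le\frac23n+\frac1{20}n\le\frac34n$, and so $n_i\ge n/4\ge r/4$. Moreover $\sqrt{n_1}+\sqrt{n_2}\ge(n_1+n_2)/\sqrt{3n/4}\ge1.15\sqrt n$. Every edge lies in $Y_1\cup Y_0$ or in $Y_2\cup Y_0$, so covers of the two induced subgraphs combine to a cover of $G$, and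
\[
x(n)\le c_0\sqrt n+\frac{40c_0(n+c_0\sqrt n)}{\sqrt r}-23c_0\sqrt n\le\frac{40c_0n}{\sqrt r}+(1+2-23)\,c_0\sqrt n,
\]
where we used $40c_0/\sqrt r\le2$.
\end{proof}

If a part has many components in its interior compared with its boundary, the next lemma makes many of them share a small neighborhood.

\begin{lemma}\label{lem:bip}
Let $\Gamma$ be a $K_h$-minor-free bipartite graph with parts $S$ and $T$. One can remove at most $c_h|S|$ vertices from $T$ so that the remaining vertices of $T$ have degree at most $h-2$ and have at most $2^\Delta|S|+1$ distinct neighborhoods.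
\end{lemma}

\begin{proof}
While some vertex $v\in T$ that is still present has two neighbors $x,y\in S$ that are non-adjacent in the current graph, contract $vx$ to $x$. The current graph is always a minor of $\Gamma$, the neighborhoods of the remaining vertices of $T$ do not change, and each step adds an edge inside $S$. By Theorem~\ref{thm:M} there are at most $c_h|S|$ steps. At the end the neighborhood of each remaining $v\in T$ is a clique of the graph $\Gamma^*$ induced on $S$; together with $v$ it is a clique in a minor of $\Gamma$, so $\deg v+1\le h-1$. Repeatedly deleting a vertex of degree at most $\Delta$ orders $S$ so that each vertex has at most $\Delta$ later neighbors in $\Gamma^*$. A nonempty clique consists of its first vertex and some later neighbors of it, so there are at most $2^\Delta|S|$ nonempty cliques; one more neighborhood may be empty.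
\end{proof}

Put $R_1=2M_1+2M_1^3$; this value is what Lemma~\ref{lem:reduce} will need.

\begin{lemma}\label{lem:sites}
There is an integer $r$ such that, with $\beta=1/(2r)$, for all large $n$ every $G\in\mathcal A_n$ has disjoint, pairwise non-adjacent sets $W_1,\dots,W_{\lceil\beta n\rceil}$ with $|W_i\cup N_G(W_i)|\le r$, each satisfying one of the following.
\begin{enumerate}
\item[($\alpha$)] Some $M_1$ components of $G[W_i]$ have the same neighborhood $N$ in $G$, and $|N|\le h-2$.
\item[($\beta$)] Some component $Q$ of $G[W_i]$ has $|Q|\ge R_1(|N_G(Q)|+1)$.
\end{enumerate}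
\end{lemma}

\begin{proof}
Let $E_1=c_h+M_12^\Delta$, $E_2=(c_h+1)(E_1+1)$ and $R=E_2R_1$. Choose $r\ge(20c_0)^2$ so large that $\eta=40c_0/\sqrt r$ satisfies $\eta\le1$ and $R(2\eta+4/r)+\eta\le1/4$.

Take the cover of Lemma~\ref{lem:division}. While two of its sets have size at most $r/2$, replace them by their union; all properties persist. Then all sets but at most one have more than $r/2$ elements, so $p\le1+2(1+\eta)n/r\le1+4n/r$. Let $j(v)\ge1$ be the number of sets containing $v$, so $\sum_v(j(v)-1)\le\eta n$. Let $\partial_i=\{v\in V_i:j(v)\ge2\}$ and $W_i=V_i\setminus\partial_i$. An edge with an end in $W_i$ lies inside $V_i$. Hence the $W_i$ are disjoint and pairwise non-adjacent, $N_G(W_i)\subseteq\partial_i$, and $W_i\cup N_G(W_i)\subseteq V_i$. Since $j\le2(j-1)$ for $j\ge2$, we have $\sum_i|\partial_i|\le2\eta n$; and $\sum_i|W_i|\ge(1-\eta)n$, as at most $\eta n$ vertices have $j(v)\ge2$.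

Call $i$ \emph{good} if $|W_i|\ge R(|\partial_i|+1)$. The other indices contribute at most $R(2\eta n+4n/r+1)$ to $\sum|W_i|$, so the good ones contribute at least $3n/4-R\ge n/2$ for $n\ge4R$. As $|W_i|\le r$, at least $\beta n$ indices are good.

Let $i$ be good, $\sigma=|\partial_i|$, and let $Q_1,\dots,Q_q$ be the components of $G[W_i]$; their neighborhoods lie in $\partial_i$. Let $\Gamma$ be the bipartite graph with parts $\partial_i$ and $\{Q_1,\dots,Q_q\}$ in which $Q_j$ is adjacent to the vertices of $N_G(Q_j)$. It is a minor of $G$. If $q\ge c_h\sigma+M_1(2^\Delta\sigma+1)$, then Lemma~\ref{lem:bip} leaves at least $M_1(2^\Delta\sigma+1)$ components with at most $2^\Delta\sigma+1$ neighborhoods, each of size at most $h-2$, and ($\alpha$) holds by the pigeonhole principle. Otherwise $q\le E_1(\sigma+1)$, and Theorem~\ref{thm:M} for $\Gamma$ gives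
\[
\sum_j\bigl(|N_G(Q_j)|+1\bigr)\le c_h(q+\sigma)+q\le(c_h+1)E_1(\sigma+1)+c_h\sigma\le E_2(\sigma+1),
\]
while $\sum_j|Q_j|=|W_i|\ge R_1E_2(\sigma+1)$. So ($\beta$) holds for some $Q_j$.
\end{proof}

\subsection{Reducing a large component}

In case ($\alpha$) we shall contract each component to a vertex. In case ($\beta$) we reduce $Q$ to a tree that still reaches all of $N_G(Q)$; keeping the neighborhood is what makes the operation cheap to undo. A large tree with few prescribed vertices contains a long bare path or many leaves.

\begin{lemma}\label{lem:reduce}
Let $Q$ be a connected set in $G$ with $|Q|\ge R_1(|N_G(Q)|+1)$. There are $Q^*\subseteq Q$ and a minor $G'$ of $G$ on $(V(G)\setminus Q)\cup Q^*$ such that $G'-Q^*=G-Q$, the set $Q^*$ is connected in $G'$, $N_{G'}(Q^*)=N_G(Q)$, and $Q^*$ contains either a path of $M_1$ vertices of degree $2$ in $G'$, or $M_1$ vertices of degree $1$ in $G'$ with the same neighbor.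
\end{lemma}

\begin{proof}
Let $y=|N_G(Q)|+1$ and let $T$ be a spanning tree of $G[Q]$. Delete all other edges inside $Q$, and for each $x\in N_G(Q)$ all but one of the edges from $x$ to $Q$. Let $A\subseteq Q$ be the set of ends in $Q$ of the kept edges, so $|A|\le y-1$. Let $Z$ be the minimal subtree of $T$ containing $A$, or any single vertex if $A=\emptyset$. Now only vertices of $A$ have neighbors outside $Q$. In each case below $Q^*\supseteq V(Z)$ and $Q^*$ spans a tree, which gives all claims except the last.

Let $Z_0=V(Z)$ if $|Z|=1$, and otherwise let $Z_0$ consist of $A$ and the vertices of degree at least $3$ in $Z$. If $|Z|\ge2$, all leaves of $Z$ lie in $A$ by minimality, and a tree has fewer vertices of degree at least $3$ than leaves. So $|Z_0|\le2y$ in all cases. The vertices of $Z-Z_0$ have degree $2$ in $Z$, so the components of $Z-Z_0$ are paths. Suppressing their vertices turns $Z$ into a tree on $Z_0$ in which different paths give different edges, so there are at most $2y$ paths. The three cases are shown in Figure~\ref{fig:cases}.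

($\beta_1$) One of these paths has at least $M_1$ vertices. Delete $Q\setminus V(Z)$. The vertices of the path are not in $A$ and have degree $2$.

Otherwise $|Z|\le2y+2y(M_1-1)=2M_1y$, while $|Q|-|Z|\ge(R_1-2M_1)y=2M_1^3y$. Each component of $T-V(Z)$ is joined to $Z$ by exactly one edge. For $z\in V(Z)$ let $T_z$ be the subtree of $T$, rooted at $z$, formed by $z$ and the components joined to $z$. By averaging, some $T_z$ has at least $M_1^2$ vertices below $z$. Each of them lies on a downward path from $z$ to a leaf. If every such path had at most $M_1$ vertices below $z$ and there were fewer than $M_1$ leaves, there would be at most $M_1(M_1-1)<M_1^2$ vertices below $z$. So one of the following holds.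

($\beta_2$) Some downward path in $T_z$ has at least $M_1+1$ vertices below $z$. Delete all vertices of $Q$ outside $Z$ and this path. The vertices of the path below $z$, except the last, have degree $2$.

($\beta_3$) The tree $T_z$ has at least $M_1$ leaves below $z$. Keep $M_1$ of them. The rest of $T_z$ is connected, since only leaves were set aside; contract it to a vertex labeled $z$, and delete the remaining vertices of $Q$ outside $Z$. The $M_1$ kept vertices have degree $1$ and neighbor $z$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]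
\draw (0,2)--(0,1)--(5,1)--(5,2);
\draw (7,2)--(7,1)--(9,1)--(9,2) (8,1)--(8,0)--(12,0);
\draw (14,2)--(14,1)--(16,1)--(16,2);
\foreach \i in {13.5,14.5,15.5,16.5} {\draw (15,1)--(\i,0); \fill (\i,0) circle (3pt);}
\foreach \i in {0,1,2,3,4,5,7,8,9,14,15,16} \fill (\i,1) circle (3pt);
\foreach \i in {8,9,10,11,12} \fill (\i,0) circle (3pt);
\foreach \i in {0,5,7,9,14,16} \draw[fill=white] (\i,2) circle (4pt);
\node at (8,1.45) {$z$}; \node at (15,1.45) {$z$};
\node at (2.5,-0.9) {$(\beta_1)$}; \node at (9.5,-0.9) {$(\beta_2)$}; \node at (15,-0.9) {$(\beta_3)$};
\end{tikzpicture}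
\caption{The three ways to reduce a large connected set $Q$ with two outside neighbors (white), drawn with $4$ in place of $M_1$. Black vertices form the reduced set $Q^*$, a tree that still reaches both neighbors. It contains four consecutive vertices of degree $2$ on the connecting path $(\beta_1)$ or on a path hanging at $z$ $(\beta_2)$, or four leaves at $z$ $(\beta_3)$.}
\label{fig:cases}
\end{figure}

\subsection{Operations and their codes}

For each $G\in\mathcal A_n$, with $n$ large, fix once and for all sets $W_1,\dots,W_{\lceil\beta n\rceil}$ as in Lemma~\ref{lem:sites} and for each $i$ one configuration ($\alpha$) or ($\beta$); this is the $i$th \emph{site} of $G$. Its \emph{affected sets} are the $M_1$ components in case ($\alpha$) and the component $Q$ in case ($\beta$). All affected sets of all sites are disjoint and pairwise non-adjacent, and for an affected set $Q$ of site $i$ we have $Q\cup N_G(Q)\subseteq W_i\cup N_G(W_i)$.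

The \emph{operation} at a site replaces each affected set $Q$ by a set $Q^*\subseteq Q$ and designates one \emph{marker} in $Q^*$. In case ($\alpha$) contract $Q$ to one of its vertices, which forms $Q^*$ and is the marker; the $M_1$ markers of the site then have neighborhood exactly $N$. In case ($\beta$) apply Lemma~\ref{lem:reduce}, and let the marker be one of the $M_1$ vertices of degree $2$ or of degree $1$ provided there. The operation at $Q$ changes only edges incident with $Q$, and none of these meets another affected set. So for a set $\mathcal K$ of $k$ sites the operations can be carried out one after another, none disturbs the outcome of another, and they yield a minor $H=H(G,\mathcal K)\in\mathcal A$ of $G$ such that, for the affected sets $Q$ of the sites in $\mathcal K$,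
\begin{enumerate}
\item[(1)] $Q^*$ is connected in $H$ and $N_H(Q^*)=N_G(Q)$, so $|Q\cup N_H(Q^*)|\le r$ and all vertices of $Q^*$ have degree less than $r$ in $H$;
\item[(2)] the edges of $G$ incident with no $Q$ are the edges of $H$ incident with no $Q^*$.
\end{enumerate}
The labels in the sets $Q\setminus Q^*$ are \emph{lost}; there are $j\le rk$ of them.

Let $\operatorname{Cand}(H)$ be the set of vertices $v$ with $|N_H(v)|\le h$ and $m_{N_H(v)}\ge M_1$, together with the vertices of threads with at least $M_1$ vertices. Every marker lies in $\operatorname{Cand}(H)$. Since $x\le2(x-M)$ for $x\ge M_1=2M$, \eqref{eq:J1} gives $|\operatorname{Cand}(H)|\le2J(H)$. Apply Lemma~\ref{lem:lip} with $U$ the union of the affected sets of $\mathcal K$ and their neighborhoods, and $U'=U\cap V(H)$. Vertices outside $U$ have no neighbor in an affected set and keep their neighborhoods, and $|U'|\le|U|\le rk$. Hence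
\begin{equation}\label{eq:cand}
|\operatorname{Cand}(H)|\le2J(H)\le2J(G)+4Lrk .
\end{equation}

The \emph{code} of $(G,\mathcal K)$ consists of
\begin{enumerate}
\item[(a)] the list of lost labels, grouped by affected set, the groups in increasing order of their markers;
\item[(b)] the graph $H$;
\item[(c)] the set of markers, a subset of $\operatorname{Cand}(H)$ with at most $M_1k$ elements;
\item[(d)] for each marker $v$: the set $Q^*\ni v$, the number $|Q\setminus Q^*|<r$, and the edges of $G$ incident with $Q$, given as a graph on $Q\cup N_H(Q^*)$ with vertices numbered in increasing order of label.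
\end{enumerate}
Given (a)--(c), the data (d) have at most $C_6=r^{2r}\cdot r\cdot2^{r^2}$ possible values for each marker, by (1) and Lemma~\ref{lem:walk}. The code determines $(G,\mathcal K)$. Indeed, the numbers in (d) cut the list (a) into its groups, so each affected set $Q$ is known. Then $Q\cup N_H(Q^*)$ is known, (d) gives the edges of $G$ incident with $Q$, and (2) gives the other edges. Finally the sites are a fixed function of $G$, and $\mathcal K$ consists of those sites $i$ for which $W_i$ contains one of the known affected sets.

\subsection{Counting}

\begin{proof}[Proof of Proposition~\ref{prop:positive}]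
Let $0<\delta<\beta=1/(2r)$, $k=\lfloor\delta n\rfloor$ and $\mathcal B_n=\{G\in\mathcal A_n:J(G)<\delta n\}$. Count pairs $(G,\mathcal K)$ with $G\in\mathcal B_n$ and $|\mathcal K|=k$ by their codes. For $j$ lost labels there are $n!/(n-j)!$ lists and $a_{n-j}$ graphs $H$, and $j\le rk\le n/2$. By \eqref{eq:cand}, every $H$ that occurs allows at most $2^{2\delta n+4Lrk}$ sets of markers. Therefore
\begin{equation}\label{eq:count}
|\mathcal B_n|\binom{\lceil\beta n\rceil}k\le\sum_{j\le rk}\frac{n!}{(n-j)!}\,a_{n-j}\;2^{2\delta n+4Lrk}\,C_6^{M_1k}.
\end{equation}
Now $\binom{\lceil\beta n\rceil}k\ge(\beta n/k)^k\ge(\beta/\delta)^k$ and $k\le\delta n$. With $C_7=(2+4Lr)\log2+M_1\log C_6$, which does not depend on $\delta$,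
\[
\frac{|\mathcal B_n|}{n!}\le(rk+1)\Bigl(\frac\delta\beta\Bigr)^ke^{C_7\delta n}\max_{j\le rk}b_{n-j}.
\]
Since $\gamma>0$, Proposition~\ref{prop:gamma} gives $b_{m}=\gamma^me^{o(n)}$ uniformly for $n/2\le m\le n$, so $b_{n-j}\le b_n\gamma^{-j}e^{o(n)}\le b_ne^{r\delta n|\log\gamma|+o(n)}$ for $j\le rk$. Using also $k\ge\delta n-1$, we get
\[
\frac{|\mathcal B_n|}{a_n}\le\exp\bigl(-\delta n\log(\beta/\delta)+C_8\delta n+o(n)\bigr),\qquad C_8=C_7+r|\log\gamma| .
\]
Choose $\delta$ with $\log(\beta/\delta)>C_8+2$. Then $|\mathcal B_n|\le e^{-\delta n}a_n$ for large $n$, which is (H) with $c=\delta$.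
\end{proof}

The hypothesis $\gamma>0$ entered only in the comparison of $b_{n-j}$ with $b_n$, which bounds the price of the lost vertices. It cannot be dropped: Example~\ref{ex:matchings} shows a class for which (H) fails with $s=1$.

\section{Proofs of the main results}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Proposition~\ref{prop:by}]
If some path is not in $\mathcal A$, then (H) holds for suitable $s,d$ by Proposition~\ref{prop:nopath}. Otherwise $\gamma\ge1$ by Lemma~\ref{lem:zero}, and (H) holds by Proposition~\ref{prop:positive}. Proposition~\ref{prop:ratio} gives $\varphi_{n+1}\ge\varphi_n-D/n$ for large $n$, which is Proposition~\ref{prop:by}(c), and Proposition~\ref{prop:converge} gives $\varphi_n\to\gamma<\infty$. Since $|\mathcal A_n|/(n|\mathcal A_{n-1}|)=\varphi_{n-1}$, Theorem~\ref{thm:main} follows. Parts (a) and (b) of Proposition~\ref{prop:by} are Lemma~\ref{lem:zero} and Lemma~\ref{lem:submult}(b).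
\end{proof}

The weighted theorem holds because every step of the proof changes a graph locally, and a local change multiplies $\tau$ by a bounded factor; for moves, this factor depends only on the local data on which the weights already depend.

\begin{proof}[Proof of Theorem~\ref{thm:weighted}]
Replace $a_n$ by $a_n^\tau$ in the definitions of $b_n,g,\varphi_n$, replace the size of a set of graphs by its total $\tau$-weight, and let $\mathbb E$ refer to the probability on $\mathcal A_n$ proportional to $\tau$. Put $\Lambda=\max(\lambda,\lambda^{-1},\nu,\nu^{-1})\ge1$, so that $\lambda^x\nu^y\le\Lambda^{|x|+|y|}$. We list what changes.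

\emph{Lemma~\ref{lem:submult}(a).} Deleting a vertex of degree at most $\Delta$ changes each of $e$ and $\operatorname{comp}$ by at most $\Delta$, as $\Delta\ge2$. So $\tau(G)\le\Lambda^{2\Delta}\tau(G-v)$ and $b_k\le\Lambda^{2\Delta}k^\Delta b_{k-1}\le k^{\Delta'}b_{k-1}$ for $k\ge2$, with $\Delta'=\Delta+2\Delta\log_2\Lambda$.

\emph{Lemma~\ref{lem:submult}(b).} Let $G_1=G[A\cup S]$ and $G_2=G[B\cup S]$. Then $e(G_1)+e(G_2)-e(G)=e(G[S])\in[0,c_h|S|]$. A component of $G$ that misses $S$ lies in $A$ or in $B$, so the components of $G$ that miss $S$ are exactly the components of $G_1$ or of $G_2$ that miss $S$, each occurring once. Each of the three graphs has at most $|S|$ components that meet $S$, so $|\operatorname{comp}(G_1)+\operatorname{comp}(G_2)-\operatorname{comp}(G)|\le2|S|$. Thus $\tau(G)\le\Lambda^{(c_h+2)|S|}\tau(G_1)\tau(G_2)$ with $|S|\le c_1\sqrt n$, and (b) holds with a larger $C$. Propositions~\ref{prop:gamma} and~\ref{prop:converge} use only Lemma~\ref{lem:submult}(b) and remain valid, with a weighted growth constant $\gamma_\tau\in[0,\infty)$.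

\emph{Moves.} Keep the moves, the weights $w$ and the function $J$. For an up move $\mu$ from $H$ let $w_\tau(\mu)=w(\mu)\tau(H^\mu)/\tau(H)$, and let $I_\tau(H)$ be the sum of $w_\tau(\mu)$. The proof of Lemma~\ref{lem:double}, applied to $\tau\chi$, gives
\[
\frac1{(n+1)!}\sum_{G\in\mathcal A_{n+1}}\tau(G)J(G)\chi(G)=\frac1{n!}\sum_{H\in\mathcal A_n}\tau(H)\sum_{\mu\ \mathrm{up\ from}\ H}w_\tau(\mu)\chi(H^\mu).
\]
We compute the factor $\tau(H^\mu)/\tau(H)$. For a thread move it is $\lambda$. For a piece move with $|Q|=1$ it is $\nu$ if $N=\emptyset$. If $N\ne\emptyset$ it is $\lambda^{|N|}$: the graph $H$ already has a vertex with neighborhood $N$, because $m^H_N(\kappa_1)\ge M$, so $N$ lies in one component of $H$ and the number of components does not change. For $|Q|\ge2$ contraction preserves the number of components, and $e(H^\mu)-e(H)$ is the difference of the numbers of edges of the types $\kappa$ and $\kappa'$, at most $s(s+d)$. So $I_\tau$ is given by the formula of Lemma~\ref{lem:I} with each term multiplied by a bounded coefficient that depends only on $|N|$, or only on $N,\kappa',\kappa$, or equals $\lambda$ for all threads.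 The bounds \eqref{eq:linear} and \eqref{eq:K} and Lemma~\ref{lem:lip} were proved term by term for pieces and for the thread sum as a whole, so they hold for $I_\tau$ with new constants. The proof of Proposition~\ref{prop:ratio} uses only these facts, the identity above and (H) in its weighted form, so it applies with $I_\tau$ in place of $I$.

\emph{Hypothesis (H).} If some path is not in $\mathcal A$, Proposition~\ref{prop:nopath} concerns every graph in $\mathcal A_n$, so the exceptional set is empty. Otherwise $a_n^\tau\ge\frac{n!}2\lambda^{n-1}\nu$ for $n\ge2$ and $\gamma_\tau\ge\lambda>0$. The operation at a site changes only edges inside a set of at most $r$ vertices, so it changes $e$ by at most $r^2$. It does not change the number of components, because each affected connected set is replaced by a nonempty connected set with the same neighborhood. Hence $\tau(G)\le\Lambda^{r^2k}\tau(H(G,\mathcal K))$ for $|\mathcal K|=k$. Summing $\tau(G)$ over the pairs $(G,\mathcal K)$ gives \eqref{eq:count} in weighted form with the extra factor $\Lambda^{r^2k}$ on the right, which adds $r^2\log\Lambda$ to $C_7$, again independently of $\delta$.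 The rest of the proof of Proposition~\ref{prop:positive} is unchanged.

Thus $\varphi_n\to\gamma_\tau<\infty$ in both cases.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AST}
Alon, Seymour and Thomas, J. AMS \textbf{3} (1990).

\bibitem{Mader}
Mader (1967).

\bibitem{slides}
\emph{Random Graphs From A Minor-Closed Class},
\texttt{http://www.aofa14.upmc.fr/slides/McDiarmid\_aofa2014.pdf}

\bibitem{RS}
Robertson and Seymour, Graph Minors XX.

\end{thebibliography}
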